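\title{A H\"older estimate up to the degenerate boundary for parabolic equations with measurable coefficients}

\begin{abstract}
We consider the equation
$x(a_{11}u_{xx}+2a_{12}u_{xy}+a_{22}u_{yy})+b_1u_x+b_2u_y-u_t=g$ in $\{x\ge0\}$,
with bounded measurable coefficients, a uniformly elliptic matrix $(a_{ij})$ and $b_1\ge c>0$.
We prove an a priori H\"older estimate of Krylov--Safonov type up to $\{x=0\}$,
uniformly over all such coefficients. The exponent is $\kappa c$ and the constant is $C$, where
$\kappa$ and $C$ depend only on the ellipticity constant $\lambda$. We also show that the linear order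
of the exponent in $c$, as $c\to0$, is optimal, and that for $c=0$ there is no uniform modulus of continuity. The main
tool is an explicit barrier that carries positivity from the interior to the degenerate boundary.
\end{abstract}


\section{The question and the answer}\label{sec:intro}

\subsection{The equation}
Let $0<\lambda<1$ and $c>0$. In the variables $(x,y,t)$, $x\ge0$, we study
\begin{equation}\label{eq:main}
Lu:=x\,(a_{11}u_{xx}+2a_{12}u_{xy}+a_{22}u_{yy})+b_1u_x+b_2u_y-u_t=g ,
\end{equation}
where $a_{ij}=a_{ji}$, $b_i$ and $g$ are merely bounded measurable functions of $(x,y,t)$ with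
\begin{equation}\label{eq:class}
|a_{ij}|,\,|b_i|\le\lambda^{-1},\qquad a_{ij}\xi_i\xi_j\ge\lambda|\xi|^2\ \ (\xi\in\mathbb R^2),\qquad b_1\ge c .
\end{equation}
Put
\begin{gather*}
Q_1=[0,1)\times(-1,1)\times(-1,0],\qquad
Q_{1/2}=[0,\tfrac12)\times(-\tfrac12,\tfrac12)\times(-\tfrac14,0],\\
d(P_1,P_2)=|x_1-x_2|+|y_1-y_2|+|t_1-t_2|^{1/2}.
\end{gather*}
We call $u$ \emph{regular} if
$u,u_x,u_y,u_{xx},u_{xy},u_{yy},u_t$ are continuous on $Q_1$, one-sided at $x=0$ and at $t=0$.
No boundary condition is imposed on $\{x=0\}$.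

\medskip\noindent
\textbf{Question.} \emph{Are there $\alpha\in(0,1)$ and $C<\infty$, depending only on $\lambda$ and $c$, such that,
for all coefficients obeying \eqref{eq:class}, all bounded measurable $g$ and all regular $u$ that satisfy
\eqref{eq:main} almost everywhere in $Q_1$,}
\begin{equation}\label{eq:question}
|u(P_1)-u(P_2)|\le C\Big(\sup_{Q_1}|u|+\sup_{Q_1}|g|\Big)\,d(P_1,P_2)^\alpha,\qquad P_1,P_2\in Q_{1/2}\,?
\end{equation}

\medskip
If one asks for the regularity of $u$ on $\overline{Q_1}$ instead of $Q_1$, nothing changes below: the positive result needs it only on $Q_1$,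
and the counterexamples are smooth on $\{x\ge0\}$.

When the coefficients are of class $C^\alpha$ and satisfy \eqref{eq:class}, local a priori $C^{2,\alpha}$ estimates hold for
\eqref{eq:main}, scaled according to a singular metric adapted to the degeneracy. The question of
$C^\alpha$ regularity for bounded measurable coefficients is posed as an open problem
in \cite{source}. We show that the answer is yes.

Since $c\le b_1\le\lambda^{-1}$, the class \eqref{eq:class} is empty unless $c\lambda\le1$. We assume $c\lambda\le1$ throughout.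

\subsection{What the hypotheses measure}\label{sec:hyp}
Setting $x=0$ in \eqref{eq:main} formally gives
\[
b_1u_x+b_2u_y-u_t=g\qquad\text{on }\{x=0\}.
\]
Thus the equation supplies its own boundary condition, an oblique derivative condition, and
$b_1\ge c$ is a quantitative form of obliqueness. Two elementary examples show what is at stake.

\emph{Obliqueness is needed.} Take $a_{ij}=\delta_{ij}$, $b=0$, $g=0$ and
$u_k=e^{-kx}\sin(ky)$ with $k\ge4$. This function is harmonic in $(x,y)$, so $Lu_k=0$, and $|u_k|\le1$; but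
$u_k(0,\frac{\pi}{2k},0)-u_k(0,0,0)=1$. If only $b_1\ge0$ is required, there is therefore no uniform modulus of
continuity. Any exponent must be expected to degenerate as $c\to0$.

\emph{Regularity up to $\{x=0\}$ is needed.} Let $c<1$, $a_{ij}=\delta_{ij}$, $b_2=0$ and $b_1\equiv b\in[c,1)$.
Then $u=x^{1-b}$ satisfies $xu_{xx}+bu_x=0$ for $x>0$ and is continuous on $\{x\ge0\}$, but its H\"older exponent at
$x=0$ is only $1-b$, which can be as small as we like. In \eqref{eq:question} such functions are excluded because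
they are not $C^2$ up to $\{x=0\}$. The estimate is a priori, and the proof must use this
regularity, although only qualitatively.

What makes a positive answer plausible is scaling. The dilation $(x,y,t)\mapsto(rx,ry,rt)$ preserves the
class of equations. At height $x\approx r$, it turns \eqref{eq:main} into a uniformly parabolic equation at unit scale, to which the interior
estimate of Krylov and Safonov applies. It therefore remains to decide whether the oscillation of $u$ shrinks by a fixed factor
when one passes from $Q_1$ to a smaller box of the same kind that touches $\{x=0\}$.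

\subsection{Results}
The distance that fits this scaling is
\begin{equation}\label{eq:s}
s(P_1,P_2)=\frac{|x_1-x_2|+|y_1-y_2|}{\sqrt{x_1}+\sqrt{x_2}+\sqrt{|y_1-y_2|}}+|t_1-t_2|^{1/2},
\end{equation}
where the first term is $0$ if its numerator is $0$. Away from the boundary, $s$ behaves like the parabolic distance for the length element
$x^{-1/2}\sqrt{dx^2+dy^2}$. On $\{x=0\}$ it equals $|y_1-y_2|^{1/2}+|t_1-t_2|^{1/2}$.
The first term of $s$ is at most $|x_1-x_2|^{1/2}+|y_1-y_2|^{1/2}$, because
\[
\frac{|x_1-x_2|}{\sqrt{x_1}+\sqrt{x_2}}=|\sqrt{x_1}-\sqrt{x_2}|\le|x_1-x_2|^{1/2}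
\qquad(x_1+x_2>0)
\]
and $|y_1-y_2|/\sqrt{|y_1-y_2|}=|y_1-y_2|^{1/2}$ if $y_1\ne y_2$. Since $|t_1-t_2|\le1$ on
$Q_{1/2}$, we have there
\begin{equation}\label{eq:sd}
s^2\le3\big(|x_1-x_2|+|y_1-y_2|+|t_1-t_2|\big)\le3\,d(P_1,P_2).
\end{equation}

\begin{theorem}\label{thm:main}
Let $0<\lambda<1$ and $0<c\le\lambda^{-1}$. There are $\kappa>0$ and $C<\infty$ depending only on $\lambda$ such that
$\beta=\kappa c$ lies in $(0,1)$ and, for all coefficients obeying \eqref{eq:class}, all bounded measurable $g$, all regular $u$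
that satisfy \eqref{eq:main} almost everywhere in $Q_1$, and all $P_1,P_2\in Q_{1/2}$,
\[
|u(P_1)-u(P_2)|\le C\Big(\sup_{Q_1}|u|+\sup_{Q_1}|g|\Big)s(P_1,P_2)^{2\beta}.
\]
Consequently \eqref{eq:question} holds with exponent $\beta$ and constant $3C$.
\end{theorem}

\begin{theorem}\label{thm:sharp}
Let $0<c\le\lambda^{-1}$ and $\alpha_1=\frac2\pi\arctan(\lambda^2c)$. For every exponent $\alpha'>\alpha_1$, the estimate
\eqref{eq:question} fails, whatever the constant is, even for $g=0$, stationary $u$, constant $a_{ij}$, $b_1\equiv c$ and smooth $b_2$.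
If $b_1\ge c$ is replaced by $b_1\ge0$, there is no uniform modulus of continuity.
\end{theorem}

Let $\alpha^*(\lambda,c)$ be the supremum of the exponents for which \eqref{eq:question} holds with some constant.
Since $\arctan z\le z$ for $z\ge0$, the two theorems give
\[
\kappa(\lambda)\,c\ \le\ \alpha^*(\lambda,c)\ \le\ \tfrac2\pi\arctan(\lambda^2c)\ \le\ \tfrac2\pi\lambda^2c .
\]
Thus the linear order of the exponent in $c$, as $c\to0$, is optimal.

\subsection{The idea}\label{sec:idea}
After normalization we have $0\le v\le1$ in $Q_1$ and $v\ge\frac12$ at an interior point. The interior theory gives a lower bound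
for $v$ on a piece of $\{x=\delta\}$ at later times. The difficulty is to bring this bound down to $x=0$, where
diffusion disappears and only the drift acts. The drift can help only where $v$ has a
positive slope in $x$, and that slope has to be created by a diffusion that vanishes there. In
Section~\ref{sec:model} we solve this problem in one space variable with an explicit barrier, quadratic in $x$, whose value at
$x=0$ reaches a constant times $c$. In Section~\ref{sec:osc} we add the variable $y$. The tangential drift $b_2$ then has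
full strength at $x=0$, and it is controlled by a cut-off whose edge moves at the maximal drift speed $\lambda^{-1}$.

\section{Tools}\label{sec:tools}

For $h\ge0$ we call $u$ \emph{admissible with bound $h$} if $u$ is regular and satisfies \eqref{eq:main} almost everywhere in $Q_1$ for some
coefficients obeying \eqref{eq:class} and some measurable $g$ with $|g|\le h$.

\subsection{The equation at every point}
Let $\mathcal A$ be the compact set of pairs $(A,b)$ with $A$ symmetric, $|A_{ij}|\le\lambda^{-1}$, $A\ge\lambda I$,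
$c\le b_1\le\lambda^{-1}$ and $|b_2|\le\lambda^{-1}$, and put
\[
L_{A,b}w=x\operatorname{tr}(AD^2w)+b\cdot Dw-w_t .
\]
Here $D$ and $D^2$ are the spatial gradient and Hessian. Note that $\operatorname{tr}A\le2/\lambda$, which also bounds the eigenvalues of $A$, and that $|b|\le2/\lambda$.

A minimum of a comparison function may lie on $\{x=0\}$, a null set on which an equation satisfied almost everywhere says nothing.
This is where the regularity of $u$ up to the boundary is used.

\begin{lemma}\label{lem:P}
If $w$ is admissible with bound $h$, then at every $P\in Q_1$, including points with $x=0$ or $t=0$, there is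
$(A,b)\in\mathcal A$ with $L_{A,b}w(P)\le h$.
\end{lemma}

\begin{proof}
The function $m(P)=\min_{(A,b)\in\mathcal A}L_{A,b}w(P)$ is continuous on $Q_1$, because $\mathcal A$ is compact and
the derivatives of $w$ are continuous. The equation gives $m\le h$ almost everywhere. A set of full measure is
dense in $Q_1$, so $m\le h$ everywhere.
\end{proof}

\subsection{Scaling}
For $r>0$ let
\[
D_r(y_0,t_0)=\{0\le x<r,\ |y-y_0|<r,\ t_0-r<t\le t_0\},\qquad D_1(0,0)=Q_1 .
\]
Suppose that $u$ is admissible with bound $h$ and that $D_r(y_0,t_0)\subset Q_1$. Then $u_r(x,y,t)=u(rx,y_0+ry,t_0+rt)$ is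
admissible with bound $rh$, since
$x\,D^2u_r=r\,(rx)\,D^2u$, and the first derivatives of $u_r$ also carry one factor $r$. If $u$ is admissible with bound $h$, then
$\pm u+\text{const}$ is admissible with bound $h$, and $u/\omega$ with bound $h/\omega$ for $\omega>0$.

\subsection{Comparison}
Both barriers below are used through the following version of the maximum principle. It requires no inequality on $\{x=0\}$. The barrier has to be a smooth subsolution only where it is positive.

\begin{lemma}\label{lem:comp}
Let $E=[0,X]\times[-Y,Y]\times[t_1,t_2]\subset Q_1$, with $X,Y>0$ and $t_1<t_2$. Let $v$ be admissible with bound $h$, with $v\ge0$ on $E$.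
Let $\varphi$ be continuous on $E$, and suppose that on $\{\varphi>0\}$ the derivatives $D\varphi,D^2\varphi,\varphi_t$ exist (one-sided on the boundary of $E$), are
continuous, and satisfy
\[
L_{A,b}\varphi\ge0\quad\text{for every }(A,b)\in\mathcal A .
\]
If, for some constant $k\ge0$, $v\ge\varphi-k$ on $\{x=X\}\cup\{|y|=Y\}\cup\{t=t_1\}$, then
\[
v\ge\varphi-k-h(t-t_1)\quad\text{on }E .
\]
If $v$ and $\varphi$ do not depend on $y$, the condition on $\{|y|=Y\}$ may be dropped.
\end{lemma}

\begin{proof}
Let $\varepsilon>0$ and $W=v-\varphi+k+(h+\varepsilon)(t-t_1)$. Suppose that $\min_EW<0$, attained at $P_0=(x_0,y_0,t_0)$. By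
hypothesis, $x_0<X$, $|y_0|<Y$ and $t_0>t_1$. (If nothing depends on $y$, we take $y_0=0$.) All terms of $W$ other than
$-\varphi$ are nonnegative, so $\varphi(P_0)>0$ and $W$ has the required derivatives near $P_0$. At $P_0$ we have $W_y=0$ and
$W_t\le0$.

If $x_0>0$, then also $W_x=0$ and $D^2W\ge0$. If $x_0=0$, then $W_x\ge0$, and the second-order term of $L_{A,b}W$ vanishes because
of its factor $x_0$. Since $b_1>0$, in both cases $L_{A,b}W(P_0)\ge0$ for \emph{every} $(A,b)\in\mathcal A$. Now choose the pair
$(A,b)$ that Lemma~\ref{lem:P} provides for $v$ at $P_0$. With this pair,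
\[
L_{A,b}W(P_0)\le h-0-(h+\varepsilon)<0,
\]
a contradiction. Hence $W\ge0$ on $E$, and we let $\varepsilon\to0$.
\end{proof}

\subsection{The interior estimate}
We quote one result, the interior H\"older estimate of Krylov and Safonov \cite{KS}; see also \cite[Ch.~VII]{Lieberman}.

\begin{theorem}[Krylov--Safonov]\label{thm:KS}
Let $0<R\le1$, let $v$ be $C^2$ in space and $C^1$ in time on $B_R(X_0)\times(t_0-R^2,t_0]\subset\mathbb R^2\times\mathbb R$, and let
$\alpha_{ij}v_{ij}+\beta_iv_i-v_t=f$ almost everywhere there, with measurable coefficients such that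
$\Lambda^{-1}|\xi|^2\le\alpha_{ij}\xi_i\xi_j\le\Lambda|\xi|^2$, $|\beta|\le\Lambda$ and $|f|\le F$. Then, on
$B_{R/2}(X_0)\times(t_0-\frac{R^2}4,t_0]$,
\[
|v(X,t)-v(X',t')|\le N_0\,(\operatorname{osc}v+F)\Big(\frac{|X-X'|+|t-t'|^{1/2}}R\Big)^{\alpha_0},
\]
where $N_0\ge1$ and $\alpha_0\in(0,1)$ depend only on $\Lambda$, and the oscillation is taken over the full cylinder.
\end{theorem}

We use it only with $\Lambda=4/\lambda$, so from now on $N_0$ and $\alpha_0$ depend only on $\lambda$.

\section{From the interior to the boundary in one space variable}\label{sec:model}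

Suppose for the moment that $v=v(x,t)\ge0$ does not depend on $y$, that $g=0$, and that $v\ge\theta>0$ on $\{x=\delta\}$ during a time interval. We look for a lower bound for $v(0,t)$ at the end of that interval. At $x=0$ the equation reads
$v_t=b_1v_x$, so a gain at the boundary requires a positive slope there.

In this section and the next, $s$ denotes a time variable, with an origin to be fixed later, and not the distance \eqref{eq:s}. We try a barrier that is quadratic in $x$, namely $\Phi=x^2+p(s)x+q(s)$. Then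
\[
xa_{11}\Phi_{xx}+b_1\Phi_x-\Phi_s=x\,(2a_{11}-p')+b_1(2x+p)-q' .
\]
Since $a_{11}\ge\lambda$, we can afford $p'=\lambda$ and still keep $\lambda x$ in reserve. We take $p=\lambda s$. Now there are two phases, shown in Figure~\ref{fig:barrier}.
\begin{itemize}
\item For $s\ge0$ the slope $p=\lambda s$ at $x=0$ is nonnegative, so $b_1p\ge c\lambda s$. This pays for $q'=c\lambda s$, and we take $q=\frac{c\lambda}2s^2$. Here the drift lifts the boundary value.
\item For $s\le0$ the slope at $x=0$ is nonpositive and the drift would hurt. We choose $q=\frac{\lambda^2}4s^2$, so that $q'\le0$ and $\Phi$ is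
the perfect square $(x+\frac\lambda2s)^2$, and we cut it off where its base is negative. On the remaining set $\Phi_x\ge0$, so the
drift is harmless. The diffusion alone moves the edge of the support toward $x=0$, which it reaches at $s=0$.
\end{itemize}
The phase $s\le0$ is needed because at the initial time only $v\ge0$ is known, so the barrier has to start from $0$. Thus we define
\begin{equation}\label{eq:Phi}
\Phi(x,s)=\begin{cases}(x+\frac\lambda2s)_+^2,& s\le0,\\[2pt] x^2+\lambda sx+\frac{c\lambda}2s^2,& s\ge0,\end{cases}\qquad x\ge0 .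
\end{equation}

\begin{lemma}\label{lem:Phi}
Let $\delta>0$. The function $\Phi$ is continuous and nonnegative, and it has the following properties.
\begin{enumerate}
\item[(i)] On $\{\Phi>0\}$ the derivatives $\Phi_x,\Phi_{xx},\Phi_s$ exist and are continuous, and
$xa_{11}\Phi_{xx}+b_1\Phi_x-\Phi_s\ge\lambda x$ whenever $a_{11}\ge\lambda$ and $b_1\ge c$.
\item[(ii)] If $0\le x\le\delta$, then $\Phi(x,-\frac{2\delta}\lambda)=0$.
\item[(iii)] If $0\le x\le\delta$ and $s\le\delta$, then $\Phi\le\frac52\delta^2$.
\item[(iv)] If $s\ge0$, then $\Phi\ge\frac{c\lambda}2s^2$.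
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The set $\{\Phi>0\}$ consists of the points with $s<0$ and $x>-\frac\lambda2s$, those with $s=0$ and $x>0$, and all points with $s>0$. Both formulas in
\eqref{eq:Phi} are smooth on the parts of this set where they apply. At $s=0$ they agree together with
$\Phi_x=2x$, $\Phi_{xx}=2$ and $\Phi_s=\lambda x$. If $s\le0$, then $\Phi_{xx}=2$, $\Phi_x\ge0$ and
$\Phi_s=\lambda(x+\frac\lambda2s)\le\lambda x$, so the expression is at least $2\lambda x-\lambda x=\lambda x$. If $s\ge0$, it is at least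
\[
2\lambda x+c(2x+\lambda s)-(\lambda x+c\lambda s)=\lambda x+2cx\ge\lambda x .
\]
(ii) Here $x+\frac\lambda2s=x-\delta\le0$.
(iii) For $s\le0$, $\Phi\le x^2\le\delta^2$. For $0\le s\le\delta$,
$\Phi\le\delta^2(1+\lambda+\frac{c\lambda}2)\le\frac52\delta^2$, because $\lambda<1$ and $c\lambda\le1$.
(iv) The terms $x^2$ and $\lambda sx$ are nonnegative.
\end{proof}

From now on we fix
\begin{equation}\label{eq:delta}
\delta=\frac{\lambda^2}{24},\qquad T=\frac{2\delta}\lambda+\delta\le\frac{3\delta}\lambda=\frac\lambda8\le\frac18,\qquad s=t+\delta .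
\end{equation}
The interval $-T\le t\le0$ then corresponds to $-\frac{2\delta}\lambda\le s\le\delta$. That $\delta$ is of order $\lambda^2$ will matter only when $y$ enters.

\begin{proposition}[model case]\label{prop:model}
Let $v=v(x,t)$ be admissible with bound $0$, with $v\ge0$, and $v\ge\theta$ on $\{x=\delta,\ -T\le t\le0\}$ for some $\theta>0$. Then
$v(x,t)\ge\theta\,\Phi(x,t+\delta)$ for $0\le x\le\delta$ and $-T\le t\le0$. In particular, $v(0,0)\ge\frac12\theta\lambda\delta^2c$.
\end{proposition}

\begin{proof}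
Apply Lemma~\ref{lem:comp} with $\varphi=\theta\Phi$, $h=k=0$ and $E=[0,\delta]\times[-\frac12,\frac12]\times[-T,0]$. Nothing depends on
$y$, so only $x=\delta$ and $t=-T$ have to be checked. On $x=\delta$, $\theta\Phi\le\frac52\delta^2\theta\le\theta\le v$ by Lemma~\ref{lem:Phi}(iii). On $t=-T$, that is,
$s=-\frac{2\delta}\lambda$, $\Phi=0\le v$ by Lemma~\ref{lem:Phi}(ii). The subsolution condition is Lemma~\ref{lem:Phi}(i), and the last statement is Lemma~\ref{lem:Phi}(iv) with $s=\delta$.
\end{proof}

The gain is linear in $c$. This is the source of the linear exponent in Theorem~\ref{thm:main}, and the value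
$q=\frac{c\lambda}2s^2$ is the only place in the proof where the positive lower bound for $b_1$ enters quantitatively.
The comparison lemma by itself needs only $b_1\ge0$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[->] (-0.4,0) -- (4.6,0) node[right] {$x$};
\draw[->] (0,-0.4) -- (0,4.9) node[above] {$t$};
\draw[thick] (0,0) rectangle (3.2,4.2);
\draw[thick,dashed] (3.2,0) -- (0,2.8);
\draw[dotted] (0,2.8) -- (3.2,2.8);
\fill[gray!35] (0,3.5) rectangle (1.6,4.2);
\draw (0,3.5) rectangle (1.6,4.2);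
\node at (0.8,3.85) {$D_\mu$};
\node at (0.8,0.8) {$\Phi=0$};
\node at (2.3,1.7) {$s<0$};
\node at (2.4,3.3) {$s>0$};
\node[left] at (0,4.2) {$0$};
\node[left] at (0,2.8) {$-\delta$};
\node[left] at (0,0.2) {$-T$};
\node[below] at (3.2,0) {$\delta$};
\node[right] at (3.25,2.2) {$v\ge\theta_0-h$};
\end{tikzpicture}
\caption{The barrier $\Phi$ in the $(x,t)$-plane (schematic, not to scale; $s=t+\delta$). The lower bound for $v$ enters through the
right side $x=\delta$; it is $\theta$ in Proposition~\ref{prop:model} and $\theta_0-h$ in Section~\ref{sec:osc}. For $s<0$ the support of $\Phi$ lies above the dashed line and advances toward $x=0$ by diffusion. For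
$s>0$ the drift $b_1\ge c$ raises the value at $x=0$. In Section~\ref{sec:osc} the oscillation is reduced in the shaded box $D_\mu=D_\mu(0,0)$, $\mu=\delta/2$.}
\label{fig:barrier}
\end{figure}

\section{The oscillation lemma}\label{sec:osc}

Recall \eqref{eq:delta} and put $\mu=\delta/2=\lambda^2/48$.

\begin{lemma}\label{lem:osc}
There is $\kappa_1>0$, depending only on $\lambda$, with $\kappa_1c\le\frac1{16}$, such that every bounded $u$ that is admissible with bound $g_0$ satisfies
\[
\operatorname{osc}_{D_\mu(0,0)}u\le(1-\kappa_1c)\operatorname{osc}_{Q_1}u+2g_0 .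
\]
\end{lemma}

The proof occupies this section. Let $m_0=\inf_{Q_1}u$, $M_0=\sup_{Q_1}u$ and $\omega=M_0-m_0$. We may assume $\omega>0$. Let
\[
X_0=(\tfrac12,0),\qquad P^*=(\tfrac12,0,-\tfrac12).
\]
The functions $(u-m_0)/\omega$ and $(M_0-u)/\omega$ add up to $1$, so one of them, called $v$, has $v(P^*)\ge\frac12$. We have $0\le v\le1$, and
$v$ is admissible with bound $h=g_0/\omega$. It suffices to bound $v$ from below on $D_\mu(0,0)$. The point $P^*$ is chosen in the
past, because positivity of a solution propagates only forward in time.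

\subsection{Positivity on the surface $x=\delta$}\label{sec:step1}
We show that \emph{there is $\theta_0\in(0,\frac14]$ depending only on $\lambda$ such that}
\begin{equation}\label{eq:step1}
v\ge\theta_0-h\qquad\text{on }\{x=\delta,\ |y|\le\tfrac12,\ -\tfrac14\le t\le0\}.
\end{equation}
If $h>1$ this is trivial, since $v\ge0$. Let $h\le1$.

\emph{Near $P^*$.} On $B_{1/4}(X_0)\times(-\frac12-\frac1{16},-\frac12]$ we have $\frac14<x<\frac34$. There the matrix $x(a_{ij})$ has eigenvalues
between $\frac\lambda4$ and $\frac2\lambda$, so Theorem~\ref{thm:KS} applies with $\Lambda=4/\lambda$, $R=\frac14$ and $F=h\le1$. It gives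
$|v(X,-\frac12)-v(P^*)|\le2N_0(4|X-X_0|)^{\alpha_0}$ for $|X-X_0|<\frac18$. Put
\[
a=\min\big\{\tfrac\delta2,\ \tfrac14(8N_0)^{-1/\alpha_0}\big\},
\]
which depends only on $\lambda$ and satisfies $a\le\frac1{48}$. For $|X-X_0|\le a$ the difference is at most $\frac14$, so
\begin{equation}\label{eq:quarter}
v(X,-\tfrac12)\ge\tfrac14\qquad\text{for }|X-X_0|\le a .
\end{equation}

\emph{Propagation.} To carry \eqref{eq:quarter} to a given point of the surface, we slide a bump along a straight line. Fix $|y_1|\le\frac12$ and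
$-\frac14\le t_1\le0$, put $S=t_1+\frac12\in[\frac14,\frac12]$ and $\tau=t+\frac12\in[0,S]$, and let
\begin{gather*}
\xi(\tau)=X_0+\tfrac\tau S\big((\delta,y_1)-X_0\big),\qquad Z=X-\xi(\tau),\\
p=a^2-|Z|^2,\qquad \psi=e^{-K\tau}p_+^2 ,
\end{gather*}
with $K$ to be chosen. Since $|(\delta,y_1)-X_0|<1$, we have $|\xi'|\le4$. Where $\psi>0$, we have $|Z|<a\le\frac\delta2$. The first coordinate of $\xi$ is in $[\delta,\frac12]$ and the second in $[-\frac12,\frac12]$, so there
$\frac\delta2<x<\frac34$ and $|y|<\frac34$. On this set $\psi$ is smooth, and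
\begin{gather*}
e^{K\tau}D\psi=-4pZ,\qquad e^{K\tau}D^2\psi=8\,Z\otimes Z-4pI,\\
e^{K\tau}\psi_t=-Kp^2+4p\,Z\cdot\xi' .
\end{gather*}
Using $x\ge\frac\delta2$ in the first term and $x\le1$, $\operatorname{tr}A\le\frac2\lambda$, $|b|\le\frac2\lambda$, $|Z|\le1$ and
$|\xi'|\le4$ in the others, we get for every $(A,b)\in\mathcal A$
\begin{align*}
e^{K\tau}L_{A,b}\psi&=x\,(8\,Z\cdot AZ-4p\operatorname{tr}A)-4p\,b\cdot Z+Kp^2-4p\,Z\cdot\xi'\\
&\ge4\lambda\delta|Z|^2+Kp^2-p\,(\tfrac{16}\lambda+16)\\
&=4\lambda\delta a^2+Kp^2-p\,(4\lambda\delta+\tfrac{16}\lambda+16),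
\end{align*}
where the last line uses $|Z|^2=a^2-p$. Since $4\lambda\delta a^2+Kp^2\ge2ap\sqrt{4\lambda\delta K}$, we can fix $K$, depending only on $\lambda$, so large
that $L_{A,b}\psi\ge0$ wherever $\psi>0$.

Apply Lemma~\ref{lem:comp} with $\varphi=\frac14\psi$, $k=0$ and $E=[0,\frac34]\times[-\frac34,\frac34]\times[-\frac12,t_1]$. On $x=\frac34$ and
on $|y|=\frac34$ we have $\psi=0\le v$. At $t=-\frac12$, where $\psi>0$, \eqref{eq:quarter} gives $v\ge\frac14\ge\frac14a^4\ge\frac14\psi$; where
$\psi=0$, the required inequality is $v\ge0$. Hence $v\ge\frac14\psi-h\tau$ on $E$. At $(\delta,y_1,t_1)$ we have $p=a^2$ and $\tau=S\le\frac12$,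
so \eqref{eq:step1} holds with $\theta_0=\frac14e^{-K/2}a^4$.

\subsection{The barrier in two space variables}\label{sec:step2}
Let
\[
\Pi=\{0\le x\le\delta,\ |y|\le\tfrac12,\ -T\le t\le0\}\subset Q_1 .
\]
In the model case the sides $|y|=\frac12$ were harmless. Now we know nothing there beyond $v\ge0$, and the barrier must be nonpositive
on them. We therefore subtract from $\Phi$ a function of $y$ and $s$ that vanishes near $y=0$. It costs two terms. The diffusive cost $xa_{22}\partial_y^2$
carries a factor $x$ and can be paid from the reserve $\lambda x$ in Lemma~\ref{lem:Phi}(i). The cost of the drift, $b_2\partial_y$, carries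
no such factor and cannot be paid from that reserve near $x=0$. We pay for it with the time derivative, by letting the edge of the cut-off
move inward at the maximal drift speed $\lambda^{-1}$:
\[
G=\big(|y|-\rho(s)\big)_+^3,\qquad \rho(s)=\frac18+\frac{\delta-s}\lambda,\qquad \varphi=\Phi-mG,\qquad m=\frac{\lambda^2}3 ,
\]
where $s=t+\delta$. On $\Pi$ the edge moves by at most $T/\lambda\le\frac18$, so $\frac18\le\rho\le\frac14$; this is why $\delta$ is of order
$\lambda^2$. Since $\rho>0$ and $z\mapsto z_+^3$ is $C^2$, $G$ is $C^2$ in $y$ and $C^1$ in $s$ with continuous derivatives.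
By Lemma~\ref{lem:Phi}(i), the same regularity holds for $\varphi$ on $\{\Phi>0\}\supset\{\varphi>0\}$.

\emph{Subsolution.} We have $G_s=\lambda^{-1}|G_y|$ and $0\le G_{yy}=6(|y|-\rho)_+\le6\,(\frac12-\frac18)=\frac94$. Hence, for every
$(A,b)\in\mathcal A$,
\[
L_{A,b}(-mG)=-mxA_{22}G_{yy}+m\,(G_s-b_2G_y)\ge-\frac{9m}{4\lambda}\,x=-\frac34\lambda x .
\]
Since $\varphi_{xy}=0$, Lemma~\ref{lem:Phi}(i) gives $L_{A,b}\varphi\ge\lambda x-\frac34\lambda x\ge0$ on $\Pi\cap\{\Phi>0\}$.

\emph{Boundary values.} At $t=-T$, $\Phi=0$ by Lemma~\ref{lem:Phi}(ii), so $\varphi\le0$. At $|y|=\frac12$ we have $|y|-\rho\ge\frac14$, hence by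
Lemma~\ref{lem:Phi}(iii)
\[
mG\ge\frac{\lambda^2}{3\cdot64}=\frac{3\lambda^2}{576}\ge\frac52\cdot\frac{\lambda^4}{576}=\frac52\delta^2\ge\Phi ,
\]
so $\varphi\le0$. At $x=\delta$, $\varphi\le\Phi\le\frac52\delta^2\le1$.

\emph{Comparison.} Apply Lemma~\ref{lem:comp} on $E=\Pi$ with $\theta_0\varphi$ in place of $\varphi$ and $k=h$. On $t=-T$ and on $|y|=\frac12$,
$v\ge0\ge\theta_0\varphi-h$. On $x=\delta$, \eqref{eq:step1}, applicable since $T\le\frac14$, gives $v\ge\theta_0-h\ge\theta_0\varphi-h$. Since $T\le1$, it follows that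
\begin{equation}\label{eq:step2}
v\ge\theta_0\varphi-h-h(t+T)\ge\theta_0\varphi-2h\qquad\text{on }\Pi .
\end{equation}

\subsection{Conclusion}
Since $\mu=\frac\delta2<T$ and $\mu<\frac12$, we have $D_\mu(0,0)\subset\Pi$. On $D_\mu(0,0)$, $s=t+\delta>\frac\delta2$ and $|y|<\frac\delta2<\frac18\le\rho$. So $G=0$, and Lemma~\ref{lem:Phi}(iv) gives
$\varphi=\Phi\ge\frac{c\lambda}2\big(\frac\delta2\big)^2$. By \eqref{eq:step2},
\[
v\ge\kappa_1c-2h\quad\text{on }D_\mu(0,0),\qquad\kappa_1=\tfrac18\theta_0\lambda\delta^2 ,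
\]
and $\kappa_1c\le\frac18\theta_0\delta^2\le\frac1{16}$ because $c\lambda\le1$. Since $v\le1$, $\operatorname{osc}_{D_\mu(0,0)}v\le1-\kappa_1c+2h$. Multiplying
by $\omega$ proves Lemma~\ref{lem:osc}. \qed

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Let $U=\sup_{Q_1}|u|$, assumed finite since otherwise there is nothing to prove, let $g_0=\sup_{Q_1}|g|$, and put $\mathcal M=U+g_0$. Below, $N$ denotes constants that depend only on
$\lambda$ and may change from line to line. From here on, $s$ is again the distance \eqref{eq:s}.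

\subsection{Decay at the boundary}
Let $|y_0|\le\frac12$ and $-\frac14\le t_0\le0$. For $0<r\le\frac12$ we have $D_r(y_0,t_0)\subset Q_1$. Put
$\omega(r)=\operatorname{osc}_{D_r(y_0,t_0)}u$. Lemma~\ref{lem:osc} applied to $u_r$, which is admissible with bound $rg_0$, gives
\[
\omega(\mu r)\le q\,\omega(r)+2rg_0,\qquad q=1-\kappa_1c\in[\tfrac{15}{16},1).
\]
Iterate from $r=\frac12$. Since $\mu\le\frac1{48}$, we have $\mu/q\le\frac12$, and
\[
\omega(\mu^k/2)\le2Uq^k+g_0\sum_{j=0}^{k-1}q^{k-1-j}\mu^j\le2Uq^k+g_0q^{k-1}\sum_{j\ge0}(\mu/q)^j\le N\mathcal M\,q^k .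
\]
Let $\beta'=\log(1/q)/\log(1/\mu)$, so that $q=\mu^{\beta'}$. Since $q>\mu$, we have $\beta'<1$, and $-\log(1-z)\ge z$ gives
$\beta'\ge\kappa_1c/\log(1/\mu)$. If $\mu^{k+1}/2<r\le\mu^k/2$, then $q^k=(\mu^k)^{\beta'}\le(2r/\mu)^{\beta'}\le Nr^{\beta'}$. Set
\[
\beta=\kappa c,\qquad\kappa=\min\Big\{\frac{\kappa_1}{\log(1/\mu)},\ \frac{\lambda\alpha_0}2\Big\}.
\]
Then $\beta\le\beta'$, and $2\beta\le\lambda\alpha_0c\le\alpha_0<1$ because $c\lambda\le1$. As $r\le1$, we have shown
\begin{equation}\label{eq:decay}
\operatorname{osc}_{D_r(y_0,t_0)}u\le N\mathcal M\,r^\beta,\qquad 0<r\le\tfrac12 .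
\end{equation}

\subsection{Two points}
Let $P_1\ne P_2$ be in $Q_{1/2}$, and write
\begin{gather*}
\Delta x=|x_1-x_2|,\quad\Delta y=|y_1-y_2|,\quad\tau=|t_1-t_2|,\quad\ell=\Delta x+\Delta y,\\
\bar x=\max(x_1,x_2),\quad t_0=\max(t_1,t_2),\quad s=s(P_1,P_2).
\end{gather*}
If $\bar x>0$, let $y_*$ be the $y$-coordinate of a point attaining $\bar x$, and put $\eta=\ell/\bar x+(\tau/\bar x)^{1/2}$. This bounds the parabolic distance of the two
points seen at the scale $\bar x$. If it is small, we are in the interior regime and combine \eqref{eq:decay} with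
Theorem~\ref{thm:KS}. If it is not, \eqref{eq:decay} suffices.

\emph{Case A: $\bar x>0$ and $\eta\le\frac18$.} Set $\tilde u(\xi,\zeta,\sigma)=u(\bar x\xi,\,y_*+\bar x\zeta,\,t_0+\bar x\sigma)$ on
$B_{1/2}((1,0))\times(-\frac14,0]$. The corresponding points $(x,y,t)$ lie in
\[
\big\{\tfrac{\bar x}2<x<\tfrac{3\bar x}2,\ |y-y_*|<\tfrac{\bar x}2,\ t_0-\tfrac{\bar x}4<t\le t_0\big\}\subset Q_1 ,
\]
because $\bar x<\frac12$. Multiplying \eqref{eq:main} by $\bar x$ shows that $\tilde u$ satisfies an equation with second-order coefficients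
$\xi a_{ij}$, $\frac12<\xi<\frac32$, drift $b$, and right-hand side bounded by $\bar xg_0$. The eigenvalues of the matrix lie between
$\frac\lambda2$ and $\frac3\lambda$, so Theorem~\ref{thm:KS} applies with $\Lambda=4/\lambda$ and $R=\frac12$.

Next, $\operatorname{osc}\tilde u\le N\mathcal M\bar x^\beta$. If $\bar x\le\frac13$, this is \eqref{eq:decay} with $r=\frac32\bar x$ and
$(y_0,t_0)=(y_*,t_0)$; if $\bar x>\frac13$, it is trivial. Also $\bar xg_0\le\mathcal M\bar x^\beta$. One of the two points corresponds to a point over $(1,0)$, and the other is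
at spatial distance at most $\ell/\bar x\le\frac18$ from it. Both have $\sigma\ge-\tau/\bar x\ge-\frac1{64}$. So both correspond to points of $B_{1/4}((1,0))\times(-\frac1{16},0]$, at parabolic
distance at most $\eta$. Since $\eta\le1$ and $2\beta\le\alpha_0$,
\[
|u(P_1)-u(P_2)|\le N\mathcal M\,\bar x^\beta\eta^{\alpha_0}\le N\mathcal M\,(\bar x^{1/2}\eta)^{2\beta}.
\]
Since $\Delta y\le\ell\le\bar x/8$, we have $\sqrt{x_1}+\sqrt{x_2}+\sqrt{\Delta y}\le3\sqrt{\bar x}$, and hence
$\bar x^{1/2}\eta=\ell\,\bar x^{-1/2}+\tau^{1/2}\le3s$. So $|u(P_1)-u(P_2)|\le N\mathcal M\,s^{2\beta}$.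

\emph{Case B: $\bar x=0$, or $\bar x>0$ and $\eta>\frac18$.} Let $r=2(\bar x+\Delta y+\tau)$, which is positive because $P_1\ne P_2$. If $r\le\frac12$, both points lie
in $D_r(y_1,t_0)$, and \eqref{eq:decay} gives
\[
|u(P_1)-u(P_2)|\le N\mathcal M\,r^\beta .
\]
If $r>\frac12$, this bound is trivial. It remains to show that $r\le Ns^2$.

Clearly $\tau\le s^2$. Since $x_1,x_2\le\bar x$ and $\Delta y\le\ell$, the definition \eqref{eq:s} gives
\begin{equation}\label{eq:ell}
\ell\le s\,\big(2\sqrt{\bar x}+\sqrt\ell\,\big).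
\end{equation}
If $\eta>\frac18$, then $\ell/\bar x>\frac1{16}$ or $(\tau/\bar x)^{1/2}>\frac1{16}$. So in Case B either $\bar x\le16\ell$ (this includes $\bar x=0$) or $\bar x\le256\tau$.
\begin{itemize}
\item If $\bar x\le16\ell$, then \eqref{eq:ell} gives $\ell\le9s\sqrt\ell$. So $\ell\le81s^2$ and $\bar x\le16\cdot81\,s^2$.
\item If $\bar x\le256\tau$, then $\bar x\le256s^2$, and \eqref{eq:ell} gives
$\ell\le32s^2+s\sqrt\ell\le32s^2+\frac12s^2+\frac12\ell$. So $\ell\le65s^2$.
\end{itemize}
As $\Delta y\le\ell$, in both cases $r\le Ns^2$, and $|u(P_1)-u(P_2)|\le N\mathcal M\,s^{2\beta}$.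

This proves the first estimate of Theorem~\ref{thm:main}. By \eqref{eq:sd}, $s^{2\beta}\le(3d)^\beta\le3d^\beta$, and the second follows. \qed

\section{Sharpness}\label{sec:sharp}

\subsection{Proof of Theorem~\ref{thm:sharp}}
The last assertion was proved by the functions $u_k$ in Section~\ref{sec:hyp}.

For $c>0$ we look for stationary solutions whose drift on $\{x=0\}$ points away from the origin on both sides as strongly as the class allows. For small $c$, the values for $y>0$ and for $y<0$ then mix only through the weak inward component $b_1=c$. A linear change of variables turns suitable constant $a_{ij}$ into a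
multiple of the Laplacian, so imaginary parts of powers are natural candidates.

Let $\alpha=\alpha_1=\frac2\pi\arctan(\lambda^2c)\in(0,1)$ and $0<\varepsilon<1$. Put $z=\lambda(x+\varepsilon)+iy$ and
$\phi=\arg z\in(-\frac\pi2,\frac\pi2)$ for $x\ge0$, and
\[
u_\varepsilon(x,y,t)=\operatorname{Im}z^\alpha=|z|^\alpha\sin(\alpha\phi).
\]
This is smooth on $\{x\ge0\}$ because $\operatorname{Re}z\ge\lambda\varepsilon>0$, and $|u_\varepsilon|\le3$ on $Q_1$ because $|z|\le3$. Take
$a_{11}=\lambda^{-1}$, $a_{22}=\lambda$, $a_{12}=0$, which \eqref{eq:class} allows. Then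
\[
a_{11}\partial_x^2u_\varepsilon+a_{22}\partial_y^2u_\varepsilon=(\lambda^{-1}\lambda^2-\lambda)\operatorname{Im}\big(\alpha(\alpha-1)z^{\alpha-2}\big)=0 .
\]
Furthermore,
\[
\partial_xu_\varepsilon=-\lambda\alpha|z|^{\alpha-1}\sin\big((1-\alpha)\phi\big),\qquad
\partial_yu_\varepsilon=\alpha|z|^{\alpha-1}\cos\big((1-\alpha)\phi\big),
\]
so with $b_1\equiv c$ and the smooth function
\begin{equation}\label{eq:b2}
b_2=\lambda c\tan\big((1-\alpha)\phi\big)
\end{equation}
we have $b_1\partial_xu_\varepsilon+b_2\partial_yu_\varepsilon=0$. Hence $Lu_\varepsilon=0$. The exponent $\alpha$ was chosen so that $b_2$ just satisfies \eqref{eq:class}: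
\[
|b_2|\le\lambda c\tan\big((1-\alpha)\tfrac\pi2\big)=\frac{\lambda c}{\tan(\alpha\pi/2)}=\frac{\lambda c}{\lambda^2c}=\lambda^{-1}.
\]
For $0<y<\frac12$ we have $\phi\to\pm\frac\pi2$ at the points $(0,\pm y)$ as $\varepsilon\to0$, so
\[
u_\varepsilon(0,y,0)-u_\varepsilon(0,-y,0)\longrightarrow2\sin\big(\tfrac{\alpha\pi}2\big)\,y^\alpha\qquad(\varepsilon\to0).
\]
If \eqref{eq:question} held with an exponent $\alpha'>\alpha$ and a constant $C$, then
$2\sin(\frac{\alpha\pi}2)\,y^\alpha\le3C(2y)^{\alpha'}$ for all $0<y<\frac12$, which is false as $y\to0$. \qed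

\begin{remark}
The bound on $b_2$ cannot be dropped. For any $\alpha\in(0,1)$, the computation above shows that $\operatorname{Im}z^\alpha$ solves the equation with
$b_1\equiv c$, $g=0$ and the drift \eqref{eq:b2}, which is bounded by $\lambda c/\tan(\alpha\pi/2)$ uniformly in $\varepsilon$. If no bound on
$|b_2|$ were prescribed, $\alpha$ could be taken arbitrarily small, and no exponent would be possible. In the barrier of
Section~\ref{sec:step2}, the bound on $b_2$ determines the speed of the cut-off $G$.
\end{remark}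

\begin{thebibliography}{9}

\bibitem{source}
\emph{H\"older Regularity Of Solutions To Degenerate Elliptic And Parabolic Equations},
\texttt{http://www.math.snu.ac.kr/\textasciitilde kiahm/research/papers/esti.pdf}.

\bibitem{KS}
Krylov and Safonov,
Izv. Akad. Nauk SSSR \textbf{44} (1980).

\bibitem{Lieberman}
Lieberman,
\emph{Second Order Parabolic Differential Equations}, Ch.~VII.

\end{thebibliography}
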